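
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Countable dense homogeneity of $G$-spaces\\ with fewer than $\mathfrak c$ types of countable dense sets}


\begin{abstract}
Let a Polish group $G$ act continuously on a dense-in-itself Baire space $X$, and let $S$ be the union of the meager orbits. Hru\v s\'ak and van Mill proved that if, up to the action of $G$, there are at most countably many countable dense subsets of $X$, then any two countable dense subsets of $X\setminus S$ are moved onto each other by elements of $G$. We prove the same conclusion when there are fewer than $\mathfrak c$ countable dense sets up to the action. The method is to pass to the pointwise stabilizers of finite sets: a meager orbit of such a stabilizer outside $S$ would allow one to code all subsets of $\mathbb N$ into countable dense sets. It follows that a dense-in-itself Baire $G$-space without meager orbits has either exactly one or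 exactly $\mathfrak c$ types of countable dense sets. We also determine the number of types when it is finite.
\end{abstract}

\section{The question and the answer}

\subsection{Types of countable dense sets}

All spaces are separable and metrizable, and ``countable'' includes finite. A space is \emph{countable dense homogeneous} (CDH) if any two of its countable dense subsets are moved onto each other by a homeomorphism of the space. For example, a back-and-forth argument shows that the real line is CDH. We study the version of the notion in which the homeomorphisms come from a prescribed group.

Let $G$ be a Polish group acting continuously on a nonempty space $X$; then $X$ is a \emph{$G$-space}. For finite $F\subseteq X$ we write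
\[
G_F=\{g\in G: gx=x\text{ for all }x\in F\}
\]
for the pointwise stabilizer of $F$. Two countable dense sets $D,E\subseteq X$ have the same \emph{$G$-type} if $gD=E$ for some $g\in G$. If $Y\subseteq X$ is $G$-invariant, then $G$ \emph{makes $Y$ homogeneous} if it acts transitively on $Y$, and $G$ \emph{makes $Y$ CDH} if for any two countable dense subsets $D,E$ of $Y$ there is $g\in G$ with $gD=E$. Thus $G$ makes $X$ CDH exactly when there is a single $G$-type, and the number of $G$-types measures how far the action is from this.

Suppose that $X$ is dense in itself (it has no isolated points) and Baire. A set is \emph{meager} (of the first category) if it is a countable union of nowhere dense sets. The obvious obstruction to having a single type is the \emph{exceptional set}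
\[
S=\bigcup\{Gx : x\in X \text{ and } Gx \text{ is meager in } X\}.
\]
For example, let $G$ be the group of homeomorphisms of $\mathbb R$ that fix $0$. Then $S=\{0\}$. A countable dense set may or may not contain $0$, and a back-and-forth argument on each of the two half-lines shows that nothing else matters. So there are two types, and $G$ makes $\mathbb R\setminus S$ CDH. The following theorem says that this picture is typical when there are few types. Recall that a space is \emph{scattered} if each of its nonempty subspaces has an isolated point.

\begin{theorem}[Hru\v s\'ak--van Mill, see \cite{Problem}]\label{thm:HvM}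
Let $X$ be a dense-in-itself Baire $G$-space.
\begin{enumerate}
\item[(1)] If $X$ has fewer than $\mathfrak c$ $G$-types of countable dense sets, then $X$ is Polish, and $S$ is closed, $G$-invariant, scattered (hence countable) and of finite Cantor--Bendixson rank. If moreover $X\setminus S$ is connected, then $G$ makes $X\setminus S$ homogeneous.
\item[(2)] If $X$ has at most countably many $G$-types of countable dense sets, then $G$ makes $X\setminus S$ CDH, with no connectedness assumption. If $X$ has at most $n$ types, where $n\ge 1$, then $|S|\le n-1$.
\end{enumerate}
\end{theorem}

There is a gap between the two parts: ``homogeneous'' under a connectedness assumption in (1), CDH without it in (2). The remaining case, where the number $\kappa$ of types satisfies $\aleph_1\le\kappa<\mathfrak c$, is stated as an open problem in \cite{Problem}: does $G$ make $X\setminus S$ CDH in this case too? Under the continuum hypothesis the case is vacuous. We show that the answer is yes, by an argument in ZFC that does not distinguish countable from uncountable $\kappa$.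

\begin{theorem}\label{thm:main}
Let $G$ be a Polish group and let $X$ be a dense-in-itself Baire $G$-space with fewer than $\mathfrak c$ $G$-types of countable dense sets. Put $Y=X\setminus S$.
\begin{enumerate}
\item[(i)] For every finite $F\subseteq Y$, every $G_F$-orbit in $Y\setminus F$ is open.
\item[(ii)] For any countable dense sets $D,E\subseteq Y$, the set $\{g\in G: gD=E\}$ is dense in $G$. In particular, $G$ makes $X\setminus S$ CDH.
\end{enumerate}
\end{theorem}

The proof also shows exactly which actions make a dense-in-itself Polish space CDH, and gives a dichotomy.

\begin{theorem}\label{thm:char}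
Let $X$ be a nonempty dense-in-itself Polish $G$-space. The following are equivalent:
\begin{enumerate}
\item[(a)] $G$ makes $X$ CDH;
\item[(b)] for every finite $F\subseteq X$, all $G_F$-orbits in $X\setminus F$ are nonmeager (equivalently, open);
\item[(c)] $X$ has fewer than $\mathfrak c$ $G$-types of countable dense sets and $S=\emptyset$.
\end{enumerate}
Hence a dense-in-itself Baire $G$-space without meager orbits has exactly $1$ or exactly $\mathfrak c$ $G$-types of countable dense sets.
\end{theorem}

\subsection{The plan}

To move $D$ onto $E$ by back-and-forth, one must repeatedly move a new point of $D$ into $E$ by a group element close to the identity that fixes the finitely many points already treated. This is possible if, for every finite $F$, the maps $g\mapsto gy$ from $G_F$ to the complement of $F$ are open. By Effros' theorem, this can fail only if some $G_F$ has a meager orbit in the complement of $F$. So the task is to exclude such orbits.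

The first observation is that $G_F$ again has fewer than $\mathfrak c$ types on the complement of $F$. So Theorem~\ref{thm:HvM}(1) applies to the stabilizers and says that the points with meager $G_F$-orbits form a \emph{countable} set. It remains to exclude a nonempty countable set. We take $F$ as small as possible and let one point $z$ of $F$ vary. Then the points with meager orbits become a countable set of distinguished partners of $z$, and a countable dense set may or may not contain a partner of a given one of its points. This freedom is enough to produce $\mathfrak c$ types.

In Section~\ref{sec:circle} we carry this out by hand in an example. Section~\ref{sec:tools} collects the tools, Section~\ref{sec:meager} contains the main argument, and Section~\ref{sec:bf} the back-and-forth. Section~\ref{sec:count} counts types. From Theorem~\ref{thm:HvM} we use only part (1), and from it only that $X$ is Polish and that $S$ is closed, countable and scattered.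

\section{The obstruction on the circle}\label{sec:circle}

We begin with the coding device, which serves both the example and the general proof. For a compact space $K$ let $K^{(0)}=K$, let $K^{(m+1)}$ be the set of nonisolated points of $K^{(m)}$, and let $L_m(K)=K^{(m)}\setminus K^{(m+1)}$ be the $m$th Cantor--Bendixson level, for $m<\omega$. Homeomorphisms preserve levels. If $K$ is homeomorphic to the ordinal space $\omega^\omega+1$, then all $L_m(K)$ are nonempty, and the set $L_0(K)$ of isolated points is dense in $K$. For such $K$ and for $J\subseteq\{1,2,3,\dots\}$ put
\[
A_J=L_0(K)\cup\bigcup_{m\in J}L_m(K).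
\]

\begin{lemma}[Coding]\label{lem:coding}
Let $Z$ be a space, let $K\subseteq Z$ be homeomorphic to $\omega^\omega+1$, and let $\varphi:K\to Z$ be a continuous injection with $K\cap\varphi(K)=\emptyset$. Put $B_J=A_J\cup\varphi(A_J)$. If $h$ is a homeomorphism of $Z$ with $h(B_J)=B_{J'}$, then $J=J'$.
\end{lemma}

\begin{proof}
Let $K^*=K\cup\varphi(K)$. It is compact and $B_J$ is dense in it, so $\overline{B_J}=K^*$ for every $J$. Hence $h(K^*)=K^*$, and $h$ preserves the levels of $K^*$. The map $\varphi$ is a homeomorphism of $K$ onto $\varphi(K)$. As $K$ and $\varphi(K)$ are disjoint and compact, both are clopen in $K^*$, and $L_m(K^*)=L_m(K)\cup\varphi(L_m(K))$. So for $m\ge1$ the set $L_m(K^*)\cap B_J$ is nonempty if and only if $m\in J$. Since $h$ maps $L_m(K^*)\cap B_J$ onto $L_m(K^*)\cap B_{J'}$, we get $J=J'$.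
\end{proof}

\begin{example}\label{ex:circle}
Let $\mathbb T$ be the unit circle in $\mathbb C$, and let $G$ be the group of homeomorphisms $g$ of $\mathbb T$ with $g(-z)=-g(z)$ for all $z$. It is a closed subgroup of the Polish group of all homeomorphisms of $\mathbb T$. It contains the rotations, so it makes the connected space $\mathbb T$ homogeneous, and $S=\emptyset$. However, it does not make $\mathbb T$ CDH, because a countable dense set $D$ may or may not contain pairs of antipodal points. In fact there are $\mathfrak c$ types.

To see this, look first at stabilizers. If $g\in G$ fixes $z$, then it fixes $-z$. On the other hand, the $G_{\{z\}}$-orbit of a point $w\ne\pm z$ contains the open semicircle between $z$ and $-z$ in which $w$ lies: a homeomorphism of the closed semicircle that fixes the endpoints extends to the opposite semicircle by $g(-x)=-g(x)$. So the only meager $G_{\{z\}}$-orbit in $\mathbb T\setminus\{z\}$ is $\{-z\}$; the point $-z$ is the only partner of $z$. For countable dense $D$ let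
\[
B(D)=D\cap(-D)
\]
be the set of points of $D$ whose partner is in $D$. Clearly $gB(D)=B(gD)$ for $g\in G$.

We can prescribe $B(D)$. Let $K$ be a copy of $\omega^\omega+1$ in the open right half of the circle, let $\varphi(x)=-x$, and take $B_J=A_J\cup(-A_J)$ as in Lemma~\ref{lem:coding}. Let $\{O_n:n<\omega\}$ be a base of nonempty open sets of $\mathbb T$. Choose recursively
\[
e_n\in O_n\setminus\bigl(B_J\cup\{e_i,-e_i:i<n\}\bigr),
\]
and let $D_J=B_J\cup\{e_n:n<\omega\}$. This set is countable and dense. Since $B_J=-B_J$, we have $B_J\subseteq B(D_J)$, and $-e_n\notin B_J$ for all $n$. Further, $-e_n\neq e_i$ for all $i$: for $i<n$ by the choice of $e_n$, for $i>n$ by the choice of $e_i$, and for $i=n$ trivially. Hence $B(D_J)=B_J$. If $gD_J=D_{J'}$ with $g\in G$, then $gB_J=B_{J'}$, and $J=J'$ by Lemma~\ref{lem:coding}. So the sets $D_J$ have $\mathfrak c$ different types.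
\end{example}

In general, three features of this example have to be recovered. The set of partners of a point is countable, but need not be a single point. It is not clear that being a partner is a symmetric relation; symmetry was used when we discussed $e_n$ and $e_i$. And there is no global map $z\mapsto-z$ that selects partners; we shall find a local one.

\section{Orbits and stabilizers}\label{sec:tools}

Open and closed subspaces of a Polish space are Polish, and for finite $F\subseteq X$ the group $G_F$ is closed in $G$, hence Polish. If $U$ is open in $X$, then a subset of $U$ is meager in $U$ if and only if it is meager in $X$. A nonempty open subset of a dense-in-itself Polish space contains a Cantor set; hence it is uncountable and contains a copy of $\omega^\omega+1$. We use the following theorem of Effros; see \cite{Effros, vMEffros}.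

\begin{theorem}[Effros]\label{thm:effros}
Let a Polish group $G$ act continuously on a Polish space $X$. If the orbit $Gx$ is nonmeager in itself, then $Gx$ is a $G_\delta$-set in $X$, and the map $g\mapsto gx$ from $G$ to $Gx$ is open.
\end{theorem}

\begin{lemma}\label{lem:open}
Let a Polish group $G$ act continuously on a Polish space $X$ so that no orbit is meager in $X$. Then every orbit is open, hence clopen, and for every $x\in X$ the map $g\mapsto gx$ from $G$ to $X$ is open.
\end{lemma}

\begin{proof}
A set that is nowhere dense in the subspace $Gx$ is nowhere dense in $X$. So $Gx$, being nonmeager in $X$, is nonmeager in itself, and it is a $G_\delta$-set by Theorem~\ref{thm:effros}. Let $W_x$ be the interior of $\overline{Gx}$. It is nonempty, $G$-invariant, and meets $Gx$; hence $Gx\subseteq W_x$, and $Gx$ is a dense $G_\delta$-set in $W_x$. If $y\in W_x$, then $W_x\cap W_y$ is an open set containing $y$, and both $Gx$ and $Gy$ are comeager in it. So they meet, and $y\in Gx$. Thus $Gx=W_x$ is open. The complement of $Gx$ is a union of orbits, so it is open too. Finally, $g\mapsto gx$ is open as a map to $Gx$ by Theorem~\ref{thm:effros}, and $Gx$ is open in $X$.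
\end{proof}

Conversely, an open orbit in a Polish space is nonmeager, so ``all orbits are nonmeager'' and ``all orbits are open'' mean the same. The next lemma makes Theorem~\ref{thm:HvM} available for stabilizers. The reason behind it is that, in a set representing a given type, there are only countably many positions for the finitely many points of $F$.

\begin{lemma}\label{lem:stab}
Let $X$ be a dense-in-itself Baire $G$-space with $\kappa<\mathfrak c$ $G$-types of countable dense sets, and let $F\subseteq X$ be finite. Then $X\setminus F$ is a dense-in-itself Baire $G_F$-space with at most $\kappa\cdot\aleph_0<\mathfrak c$ $G_F$-types of countable dense sets.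
\end{lemma}

\begin{proof}
The set $X\setminus F$ is open and dense in $X$ and $G_F$-invariant, so only the count needs a proof. Fix a representative $E_\tau$ of every $G$-type $\tau$ of countable dense sets in $X$. Let $\{D_i:i\in I\}$ represent the distinct $G_F$-types of countable dense sets in $X\setminus F$. The set $D_i\cup F$ is countable and dense in $X$, so there are a type $\tau(i)$ and $g_i\in G$ with $g_i(D_i\cup F)=E_{\tau(i)}$. Assign to $i$ the pair consisting of $\tau(i)$ and the map $g_i{\restriction}F:F\to E_{\tau(i)}$. There are at most $\kappa\cdot\aleph_0$ such pairs. If $i$ and $j$ are assigned the same pair, then $h=g_j^{-1}g_i$ fixes every point of $F$ and maps $D_i\cup F$ onto $D_j\cup F$. So $h\in G_F$ and $hD_i=D_j$, whence $i=j$.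
\end{proof}

\section{Stabilizers have no meager orbits}\label{sec:meager}

Let $Y$ be a dense-in-itself Polish $G$-space. For finite $F\subseteq Y$ let
\[
S_F=\bigcup\{G_Fy: y\in Y\setminus F\text{ and } G_Fy\text{ is meager in }Y\setminus F\},
\]
the exceptional set of the $G_F$-space $Y\setminus F$. This section proves the following.

\begin{proposition}\label{prop:meager}
Let $Y$ be a nonempty dense-in-itself Polish $G$-space that has no meager orbits and has fewer than $\mathfrak c$ $G$-types of countable dense sets. Then $S_F=\emptyset$ for every finite $F\subseteq Y$.
\end{proposition}

The idea is as follows. In a counterexample with $|F|$ minimal, we free one point $p$ of $F$ and keep the others fixed. The stabilizer $H$ of the other points has open orbits by minimality, and the sets $S_F$, as $p$ varies, define a relation between pairs of points that is preserved by $H$. We show that this relation is symmetric and that it contains the graph of a continuous injection near $p$. Then the coding works as on the circle.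

By Lemma~\ref{lem:stab}, Theorem~\ref{thm:HvM}(1) applies to the $G_F$-space $Y\setminus F$, so $S_F$ is countable for every finite $F\subseteq Y$. Suppose that the proposition fails, and choose $F$ with $S_F\neq\emptyset$ and $|F|$ minimal. As $S_\emptyset=\emptyset$, we can pick $p\in F$. Put
\[
F'=F\setminus\{p\},\qquad H=G_{F'},\qquad Z=Y\setminus F',\qquad T_z=S_{F'\cup\{z\}}\quad(z\in Z),
\]
and write $H_z=G_{F'\cup\{z\}}$ for the stabilizer of $z$ in $H$. So $T_z$ is the union of those $H_z$-orbits in $Z\setminus\{z\}$ that are meager; we may say ``meager in $Z$'', as $Z\setminus\{z\}$ is open in $Z$. The elements of $T_z$ are the \emph{partners} of $z$. In Example~\ref{ex:circle} we have $F'=\emptyset$ and $T_z=\{-z\}$. We record what is known.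
\begin{enumerate}
\item[(P1)] $Z$ is Polish and dense in itself, and it has fewer than $\mathfrak c$ $H$-types of countable dense sets, by Lemma~\ref{lem:stab}.
\item[(P2)] For every $z\in Z$ the map $h\mapsto hz$ from $H$ to $Z$ is open. Indeed, $S_{F'}=\emptyset$ by the minimality of $|F|$, so Lemma~\ref{lem:open} applies to the action of $H$ on $Z$.
\item[(P3)] Every $T_z$ is countable, $H_z$-invariant, and does not contain $z$; and $T_p=S_F\ne\emptyset$.
\item[(P4)] $T_{hz}=hT_z$ for $h\in H$. Indeed, $H_{hz}=hH_zh^{-1}$, so $H_{hz}(hw)=h(H_zw)$.
\end{enumerate}

\subsection{Partners move continuously}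

If $w$ is a partner of $z$ and we move $z$ to a nearby point $hz$, then $hw$ is a partner of $hz$. But $hw$ depends on $h$ and not only on $hz$. The countability of $T_z$ removes this dependence for $h$ near the identity.

\begin{lemma}\label{lem:local}
Let $w\in T_z$. There are an open neighborhood $V$ of $1$ in $H$ and a well-defined map $\varphi:Vz\to Z$ such that $\varphi(hz)=hw$ for all $h\in V$. The set $Vz$ is open, the map $\varphi$ is continuous and open, and $\varphi(u)\in T_u$ for all $u\in Vz$. The same holds for every smaller open neighborhood of $1$ in place of $V$.
\end{lemma}

\begin{proof}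
The orbit $H_zw\subseteq T_z$ is countable, so $H_z\cap H_w$ is a closed subgroup of countable index in the Polish group $H_z$. By the Baire category theorem one of its cosets has nonempty interior in $H_z$; hence $H_z\cap H_w$ is open in $H_z$. So there is an open neighborhood $V_0$ of $1$ in $H$ with $V_0\cap H_z\subseteq H_w$. Choose an open neighborhood $V$ of $1$ with $V^{-1}V\subseteq V_0$. If $h,k\in V$ and $hz=kz$, then $k^{-1}h\in V_0\cap H_z\subseteq H_w$, so $hw=kw$. Thus $\varphi$ is well defined.

By (P2), $Vz$ is open. If $O\subseteq Z$ is open, then $\varphi^{-1}(O)=\{h\in V:hw\in O\}\,z$ is open by (P2) for $z$, and if $U\subseteq Vz$ is open, then $\varphi(U)=\{h\in V:hz\in U\}\,w$ is open by (P2) for $w$. Finally, $\varphi(hz)=hw\in hT_z=T_{hz}$ by (P4). The only property of $V$ that we used is $V^{-1}V\subseteq V_0$, which passes to smaller neighborhoods.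
\end{proof}

\begin{lemma}[Symmetry]\label{lem:sym}
If $w\in T_z$, then $z\in T_w$.
\end{lemma}

\begin{proof}
As $z\neq w$, we have to show that $H_wz$ is meager in $Z$. Let $V$ and $\varphi$ be as in Lemma~\ref{lem:local}. The set $V\cap H_w$ is an open neighborhood of $1$ in the Lindel\"of group $H_w$, so $H_w$ is covered by countably many translates $k_i(V\cap H_w)$ with $k_i\in H_w$. Hence
\[
H_wz=\bigcup_i k_i\,(V\cap H_w)z ,
\]
and it suffices that $(V\cap H_w)z$ is nowhere dense. If $h\in V\cap H_w$, then $\varphi(hz)=hw=w$. So $(V\cap H_w)z\subseteq\varphi^{-1}(w)$. This fiber is closed in the open set $Vz$. It has empty interior, since $\varphi$ is an open map and $\{w\}$ is not open in the dense-in-itself space $Z$. So the fiber is nowhere dense.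
\end{proof}

\begin{lemma}\label{lem:inj}
Let $q\in T_p$. There are an open neighborhood $W$ of $p$ in $Z$ and a continuous injection $\varphi:W\to Z$ such that $\varphi(u)\in T_u$ for all $u\in W$ and $W\cap\varphi(W)=\emptyset$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sym}, also $p\in T_q$. Apply Lemma~\ref{lem:local} to $q\in T_p$ and to $p\in T_q$, and let $V$ be the intersection of the two neighborhoods of $1$. We get continuous maps
\[
\varphi:Vp\to Z,\quad \varphi(hp)=hq,\qquad\qquad \psi:Vq\to Z,\quad \psi(hq)=hp\qquad(h\in V).
\]
Since $\psi(\varphi(u))=u$ for $u\in Vp$, the map $\varphi$ is injective. As $q\neq p$, there are disjoint open sets $O_p\ni p$ and $O_q\ni q$. Put $W=Vp\cap O_p\cap\varphi^{-1}(O_q)$ and restrict $\varphi$ to $W$. Since $\varphi(p)=q$, we have $p\in W$.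
\end{proof}

\subsection{Coding subsets of $\mathbb N$}

\begin{proof}[Proof of Proposition~\ref{prop:meager}]
We construct $\mathfrak c$ many $H$-types of countable dense sets in $Z$, contrary to (P1). For countable dense $D\subseteq Z$ let
\[
B(D)=\{d\in D: T_d\cap D\neq\emptyset\}
\]
be the set of those points of $D$ that have a partner in $D$. By (P4), $hB(D)=B(hD)$ for $h\in H$.

Pick $q\in T_p$ and take $W$ and $\varphi$ from Lemma~\ref{lem:inj}. The nonempty open set $W$ contains a copy $K$ of $\omega^\omega+1$, and $K\cap\varphi(K)=\emptyset$. For $J\subseteq\{1,2,3,\dots\}$ let $A_J\subseteq K$ and $B_J=A_J\cup\varphi(A_J)$ be as in Lemma~\ref{lem:coding}. Let $\{O_n:n<\omega\}$ be a base of nonempty open sets of $Z$, and choose recursively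
\[
e_n\in O_n\setminus\Bigl(B_J\cup\bigcup_{b\in B_J}T_b\cup\{e_i:i<n\}\cup\bigcup_{i<n}T_{e_i}\Bigr).
\]
This is possible because $O_n$ is uncountable and only a countable set is removed. The set $D_J=B_J\cup\{e_n:n<\omega\}$ is countable and dense in $Z$.

We claim that $B(D_J)=B_J$. If $a\in A_J$, then $\varphi(a)\in T_a$, and $a\in T_{\varphi(a)}$ by symmetry; so $B_J\subseteq B(D_J)$. It remains to see that no $e_n$ has a partner in $D_J$.
\begin{itemize}
\item If $d\in B_J$ or $d=e_i$ with $i<n$, then $e_n\notin T_d$ by the choice of $e_n$, so $d\notin T_{e_n}$ by symmetry.
\item If $i>n$, then $e_i\notin T_{e_n}$ by the choice of $e_i$.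
\item Finally, $e_n\notin T_{e_n}$ by (P3).
\end{itemize}
This proves the claim. Now if $h\in H$ and $hD_J=D_{J'}$, then $hB_J=hB(D_J)=B(D_{J'})=B_{J'}$, and $J=J'$ by Lemma~\ref{lem:coding}. So the sets $D_J$ have $\mathfrak c$ distinct $H$-types.
\end{proof}

The hypothesis of fewer than $\mathfrak c$ types was used twice: through Theorem~\ref{thm:HvM}(1), to make the sets $T_z$ countable, and in the final contradiction. Symmetry is what allows the recursion to exclude the points that have an earlier point as a partner: the set $\{e:d\in T_e\}$ is just the countable set $T_d$.

\section{Back-and-forth}\label{sec:bf}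

\begin{proposition}\label{prop:bf}
Let $Y$ be a nonempty dense-in-itself Polish $G$-space such that for every finite $F\subseteq Y$ no $G_F$-orbit in $Y\setminus F$ is meager in $Y\setminus F$. Then for any countable dense $D,E\subseteq Y$ the set $\{g\in G:gD=E\}$ is dense in $G$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:open}, applied to the action of $G_F$ on $Y\setminus F$,
\begin{equation}\label{eq:open}
Vy\text{ is open in }Y\text{ whenever } F\subseteq Y\text{ is finite, } y\in Y\setminus F,\text{ and } V\subseteq G_F\text{ is open in }G_F .
\end{equation}
Let $O\subseteq G$ be nonempty and open, and fix a complete compatible metric on $G$. We construct elements $g_n\in G$, open sets $O_n\ni g_n$ in $G$, and finite sets $\emptyset=F_0\subseteq F_1\subseteq\cdots\subseteq D$ such that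
\[
O_0\subseteq O,\qquad \overline{O_{n+1}}\subseteq O_n,\qquad \operatorname{diam}O_n<2^{-n},\qquad g_nF_n\subseteq E,\qquad g_{n+1}{\restriction}F_n=g_n{\restriction}F_n .
\]
Start with any $g_0\in O$ and a small $O_0\ni g_0$. Given $g=g_n$, $O_n$ and $F=F_n$, let
\[
F^*=gF\subseteq E,\qquad V=\{h\in G_{F^*}:hg\in O_n\},
\]
so that $V$ is an open neighborhood of $1$ in $G_{F^*}$. Elements $hg$ with $h\in V$ lie in $O_n$ and agree with $g$ on $F$.

\emph{Forth.} Let $d\in D\setminus F$. Then $gd\notin F^*$, so $V(gd)$ is a nonempty open set by \eqref{eq:open} and meets $E$. Pick $h\in V$ with $hgd\in E$, and put $g_{n+1}=hg$ and $F_{n+1}=F\cup\{d\}$.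

\emph{Back.} Let $e\in E\setminus F^*$. The set $V^{-1}$ is open in $G_{F^*}$, so $V^{-1}e$ is a nonempty open set by \eqref{eq:open} and meets the dense set $gD$. Pick $h\in V$ and $d\in D$ with $h^{-1}e=gd$. As $h^{-1}$ fixes $F^*$ pointwise and $e\notin F^*$, we have $gd=h^{-1}e\notin F^*$, so $d\notin F$. Put $g_{n+1}=hg$ and $F_{n+1}=F\cup\{d\}$. Then $g_{n+1}d=e$.

In both cases choose an open set $O_{n+1}\ni g_{n+1}$ with $\overline{O_{n+1}}\subseteq O_n$ and $\operatorname{diam}O_{n+1}<2^{-(n+1)}$. Fix enumerations of $D$ and $E$. At even steps treat the first point of $D$ not in $F_n$ by a forth step, at odd steps the first point of $E$ not in $g_nF_n$ by a back step; such points exist because $D$ and $E$ are infinite. Then every point of $D$ and of $E$ is eventually treated.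

The sequence $(g_n)$ is Cauchy. Its limit $g$ lies in $\bigcap_n\overline{O_n}\subseteq O_0\subseteq O$. For $d\in D$ the sequence $g_nd$ converges to $gd$ and is eventually constant with value in $E$, so $gD\subseteq E$. Every $e\in E$ equals $g_nd$ for some $n$ and some $d\in F_n$, and then $gd=e$. Hence $gD=E$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:HvM}(1), $X$ is Polish and $S$ is closed, $G$-invariant and scattered. A nonempty open subset of $X$ has no isolated points, so it is not contained in $S$. Thus $S$ is nowhere dense, and $Y=X\setminus S$ is a dense open invariant subset of $X$. So $Y$ is nonempty, Polish and dense in itself. Countable dense subsets of $Y$ are dense in $X$, so $Y$ has fewer than $\mathfrak c$ $G$-types. As $Y$ is open in $X$, no $G$-orbit in $Y$ is meager in $Y$. By Proposition~\ref{prop:meager}, $S_F=\emptyset$ for every finite $F\subseteq Y$. Now (i) follows from Lemma~\ref{lem:open} applied to the action of $G_F$ on $Y\setminus F$, and (ii) from Proposition~\ref{prop:bf}.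
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
The equivalence inside (b) is Lemma~\ref{lem:open} with the remark after it.

(a)$\Rightarrow$(c). There is one type. By Theorem~\ref{thm:HvM}(1) and the argument above, $X\setminus S$ is a dense open invariant set. Let $D$ be countable and dense in $X\setminus S$. If there were a point $s\in S$, then $D$ and $D\cup\{s\}$ would be countable dense sets of different types, as $S$ is invariant. So $S=\emptyset$.

(c)$\Rightarrow$(b) is Proposition~\ref{prop:meager}, and (b)$\Rightarrow$(a) is Proposition~\ref{prop:bf}.

For the last statement, a separable metrizable space has at most $\mathfrak c$ points and hence at most $\mathfrak c$ countable subsets, so there are at most $\mathfrak c$ types. If there are fewer than $\mathfrak c$ types and no meager orbits, then $X$ is Polish by Theorem~\ref{thm:HvM}(1), (c) holds, and (a) gives one type.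
\end{proof}

Theorem~\ref{thm:main}(i) also yields multiple transitivity.

\begin{corollary}\label{cor:trans}
Let $X$ be a dense-in-itself Baire $G$-space with fewer than $\mathfrak c$ $G$-types of countable dense sets, and suppose that $X\setminus(S\cup F)$ is connected for every finite $F\subseteq X\setminus S$. Then for every $n$ the group $G$ acts transitively on the ordered $n$-tuples of distinct points of $X\setminus S$.
\end{corollary}

\begin{proof}
For finite $F\subseteq X\setminus S$ the $G_F$-orbits in $X\setminus (S\cup F)$ partition this connected space into open sets, so there is only one. Let $(x_1,\dots,x_n)$ and $(y_1,\dots,y_n)$ be tuples of distinct points of $X\setminus S$. By induction there is $g\in G$ with $gx_i=y_i$ for $i<n$. The points $gx_n$ and $y_n$ are not in $F=\{y_1,\dots,y_{n-1}\}$, so there is $h\in G_F$ with $hgx_n=y_n$. Then $hg$ is as required.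
\end{proof}

Connectedness cannot be omitted: the group of all homeomorphisms of $\mathbb R$ makes $\mathbb R$ CDH, but it is not transitive on ordered triples of distinct points, because homeomorphisms preserve betweenness.

\section{The number of types}\label{sec:count}

We now ask how many types there are when there are fewer than $\mathfrak c$. Away from $S$ all countable dense sets look alike, so one expects the trace $D\cap S$ to decide the type of $D$. To see when it does, one wants to move $D\setminus S$ while keeping points of $S$ fixed. The following consequence of Theorem~\ref{thm:char} makes this possible.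

\begin{lemma}\label{lem:index}
Let $Y$ be a nonempty dense-in-itself Polish $G$-space and let $N$ be a closed subgroup of countable index in $G$. If $G$ makes $Y$ CDH, then so does $N$.
\end{lemma}

\begin{proof}
Let $F\subseteq Y$ be finite and $y\in Y\setminus F$. By Theorem~\ref{thm:char}, $G_Fy$ is nonmeager. The group $N_F=N\cap G_F$ has countable index in $G_F$, say $G_F=\bigcup_ik_iN_F$ with $k_i\in G_F$. Then $G_Fy=\bigcup_ik_i(N_Fy)$, so $N_Fy$ is nonmeager. As $F$ and $y$ are arbitrary, Theorem~\ref{thm:char} shows that $N$ makes $Y$ CDH.
\end{proof}

\begin{theorem}\label{thm:count}
Let $X$ be a dense-in-itself Baire $G$-space with $\kappa$ $G$-types of countable dense sets, where $\kappa<\mathfrak c$.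
\begin{enumerate}
\item[(1)] For every finite $F\subseteq S$, the group $G_F$ makes $X\setminus S$ CDH.
\item[(2)] Let $D,D'$ be countable dense subsets of $X$ such that $D\cap S$ is finite or cofinite in $S$. Then $D$ and $D'$ have the same $G$-type if and only if $D'\cap S=g(D\cap S)$ for some $g\in G$.
\item[(3)] $\kappa$ is finite if and only if $S$ is finite. In that case $\kappa$ equals the number of $G$-orbits on the power set $\mathcal P(S)$, so $|S|+1\le\kappa\le2^{|S|}$. Both bounds are attained for every finite value of $|S|$.
\item[(4)] If $\aleph_1\le\kappa<\mathfrak c$, then $\kappa=\aleph_1$, $S$ is infinite, and for all but countably many types the set $D\cap S$ is infinite and co-infinite in $S$.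
\end{enumerate}
\end{theorem}

In (4), $D$ denotes any representative of the type; since $S$ is invariant, the property does not depend on its choice.

\begin{proof}
Put $Y=X\setminus S$. As in the proof of Theorem~\ref{thm:main}, $Y$ is a nonempty dense open invariant subset of $X$ that is Polish and dense in itself, and $S$ is countable.

(1) For $s\in S$ the orbit $Gs\subseteq S$ is countable, so the stabilizer of $s$ has countable index in $G$. Hence the closed subgroup $G_F$, a finite intersection of such stabilizers, has countable index. By Theorem~\ref{thm:main}, $G$ makes $Y$ CDH, so Lemma~\ref{lem:index} applies.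

(2) Necessity is clear because $S$ is invariant. Let $D'\cap S=g(D\cap S)=gD\cap S$. This set is finite or cofinite in $S$, so we can let $F$ be one of the sets $D'\cap S$ and $S\setminus D'$ that is finite. Since $Y$ is open in $X$, both $gD\cap Y$ and $D'\cap Y$ are dense in $Y$, and by (1) there is $k\in G_F$ with $k(gD\cap Y)=D'\cap Y$. As $k$ fixes $F$ pointwise and $kS=S$, it maps $D'\cap S$, which is $F$ or $S\setminus F$, onto itself. Hence
\[
kgD=k(gD\cap Y)\cup k(D'\cap S)=(D'\cap Y)\cup(D'\cap S)=D' .
\]

(3) Every $A\subseteq S$ is the trace $D\cap S$ of a countable dense set: take $D=A\cup E$ with $E$ countable and dense in $Y$. If $S$ is infinite, the possible cardinalities $0,1,2,\dots$ of $D\cap S$ give infinitely many types. If $S$ is finite, then by (2) the map that sends $D$ to the orbit of $D\cap S$ induces a bijection between types and $G$-orbits on $\mathcal P(S)$. Sets in the same orbit have the same cardinality, so there are at least $|S|+1$ and at most $2^{|S|}$ orbits. That the bounds are attained is shown in Example~\ref{ex:plane}.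

(4) By (3), $S$ is infinite. The countable set $S$ has only countably many finite or cofinite subsets, so by (2) only countably many types have representatives with finite or cofinite trace on $S$. To see that $\kappa=\aleph_1$, recall that $X$ is Polish. Let $\mathcal D\subseteq X^\omega$ be the set of injective sequences with dense range. It is a $G_\delta$-set, since $x_i\ne x_j$ is an open condition for each $i<j$, and so is ``$x_i\in O$ for some $i$'' for each $O$ in a countable base of nonempty open sets. Hence $\mathcal D$ is Polish. For $x,y\in\mathcal D$ put
\[
x\sim y\iff \text{there is }(g,\sigma)\in G\times\mathrm{Sym}(\omega)\text{ with } g x_{\sigma(i)}=y_i\text{ for all }i<\omega .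
\]
The condition on $(g,\sigma,x,y)$ is closed in $G\times \mathrm{Sym}(\omega)\times\mathcal D\times\mathcal D$, where $\mathrm{Sym}(\omega)$ is the Polish group of permutations of $\omega$, so $\sim$ is an analytic equivalence relation. Moreover, $x\sim y$ means that some $g\in G$ maps the range of $x$ onto the range of $y$. Countable dense subsets of $X$ are infinite, so the classes of $\sim$ correspond to the $G$-types. By a theorem of Burgess \cite{Burgess}, an analytic equivalence relation on a Polish space has at most $\aleph_1$ or exactly $\mathfrak c$ classes. Since $\aleph_1\le\kappa<\mathfrak c$, it follows that $\kappa=\aleph_1$.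
\end{proof}

\begin{example}\label{ex:plane}
Let $P\subseteq\mathbb R^2$ be a finite set with $m$ points. Let $G_1$ be the group of homeomorphisms of $\mathbb R^2$ that fix $P$ pointwise, and $G_2$ the group of those that preserve $P$ as a set. Both are closed subgroups of the homeomorphism group of $\mathbb R^2$, which is Polish in the compact-open topology.

For finite $Q\subseteq\mathbb R^2$ the connected manifold $\mathbb R^2\setminus Q$ is acted on transitively by its homeomorphisms with compact support, and these extend by the identity to homeomorphisms of $\mathbb R^2$ fixing $Q$ pointwise. With $Q=P\cup F$ for finite $F\subseteq\mathbb R^2\setminus P$, we see that $(G_1)_F\subseteq(G_2)_F$ both act transitively on $\mathbb R^2\setminus(P\cup F)$. Points of $P$ have finite orbits. Hence $S=P$ for both groups, and by Theorem~\ref{thm:char} each of them makes $\mathbb R^2\setminus P$ CDH.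

If $D$ and $D'$ are countable dense subsets of $\mathbb R^2$ with $D\cap P=D'\cap P$, then some $g\in G_1$ maps $D\setminus P$ onto $D'\setminus P$, and hence $D$ onto $D'$. So the $G_1$-type of $D$ is exactly given by $D\cap P$, and there are $2^m$ types. For $G_2$, note that every permutation of $P$ is induced by a homeomorphism of the plane: by the transitivity for all finite $Q$, the induction in the proof of Corollary~\ref{cor:trans} applies to the group of all homeomorphisms of $\mathbb R^2$. So if $|D\cap P|=|D'\cap P|$, we can first move $D\cap P$ onto $D'\cap P$ by an element of $G_2$ and then use $G_1\subseteq G_2$. Hence there are $m+1$ types.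
\end{example}

\begin{corollary}\label{cor:finite}
Let $X$ be a dense-in-itself Polish $G$-space with $\kappa$ $G$-types of countable dense sets, and suppose that $S$ is finite. The following are equivalent: $\kappa<\mathfrak c$; $\kappa\le2^{|S|}$; $G$ makes $X\setminus S$ CDH. If they fail, then $\kappa=\mathfrak c$.
\end{corollary}

\begin{proof}
If $\kappa\le 2^{|S|}$, then $\kappa<\mathfrak c$; and if $\kappa<\mathfrak c$, then $G$ makes $X\setminus S$ CDH by Theorem~\ref{thm:main}. Suppose that $G$ makes $Y=X\setminus S$ CDH. As $S$ is finite, $Y$ is a nonempty dense-in-itself Polish space, open in $X$. The group $N=G_S$ is closed, and it has finite index in $G$, being the kernel of the action of $G$ on the finite invariant set $S$. By Lemma~\ref{lem:index}, $N$ makes $Y$ CDH. Let $D,D'$ be countable dense in $X$ with $D\cap S=D'\cap S$. Some $g\in N$ maps $D\cap Y$ onto $D'\cap Y$; it fixes $S$ pointwise, so $gD=D'$. Thus $\kappa\le2^{|S|}$. Since always $\kappa\le\mathfrak c$, the last statement follows.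
\end{proof}

\begin{remark}
For infinite $S$, that $G$ makes $X\setminus S$ CDH does not imply $\kappa<\mathfrak c$. Let $\Gamma$ be the Polish group of homeomorphisms of $\mathbb R$ fixing $0$, let $X=\omega\times\mathbb R$, and let $G=\Gamma^\omega$ act coordinatewise, the $n$th coordinate acting on $\{n\}\times\mathbb R$. Then $S=\omega\times\{0\}$. If $F\subseteq X\setminus S$ is finite, then the $G_F$-orbit of a point of $X\setminus(S\cup F)$ contains the component of $X\setminus(S\cup F)$ in which the point lies, which is an open interval in some $\{n\}\times\mathbb R$. So $G$ makes $X\setminus S$ CDH by Theorem~\ref{thm:char}. But $G$ fixes $S$ pointwise, so different traces $D\cap S$ give different types, and there are $\mathfrak c$ of them.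
\end{remark}

\begin{remark}
We do not decide whether the case $\aleph_1\le\kappa<\mathfrak c$ can actually occur. Theorem~\ref{thm:main} holds regardless, and Theorem~\ref{thm:count}(4) restricts what such an action would look like.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Burgess}
Burgess, \emph{Equivalences generated by families of Borel sets}, Proc.\ AMS \textbf{69} (1978).

\bibitem{Effros}
Effros, 1965.

\bibitem{vMEffros}
van Mill, \emph{A note on the Effros theorem}, Amer.\ Math.\ Monthly, 2004.

\bibitem{Problem}
\emph{Various Aspects Of Countable Dense Homogeneity}, \url{https://u.cs.biu.ac.il/~tsaban/spmc12/Section1/vanMill.pdf}.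

\end{thebibliography}

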